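# Connected $\sigma$-discrete refinements of connected spaces

## 1. Refining a topology along disjoint dense sets

A topology $\tau'$ on a set $X$ is **finer** than $\tau$ if $\tau\subseteq\tau'$. Adding open sets makes it easier to separate points from one another, and harder to be connected. We look at a tug-of-war between these two effects.

**Definition.** A space is *$\sigma$-discrete* if it is the union of countably many discrete subspaces, and *strictly $\sigma$-discrete* if it is the union of countably many closed discrete subspaces.

The one-point compactification of an uncountable discrete set $D$ shows the difference. It is the union of the discrete subspaces $D$ and $\{\infty\}$. Its closed discrete subsets are compact, hence finite, so countably many of them cannot cover it: it is $\sigma$-discrete but not strictly so. The line $\mathbb R$ is not $\sigma$-discrete, because every discrete subspace of $\mathbb R$ is countable. The discrete topology on $\mathbb R$ is strictly $\sigma$-discrete, but it is not connected. Can we enlarge the usual topology of $\mathbb R$ enough to make it $\sigma$-discrete, yet so carefully that it stays connected? Yes, and the reason covers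 many spaces.

**Proposition 1.** Let $(X,\tau)$ be a connected space with pairwise disjoint dense subsets $F_1,F_2,\dots$. Then there is a connected, strictly $\sigma$-discrete topology $\tau'\supseteq\tau$.

**Step 1 (small sets that exhaust $X$).** We turn the dense sets into an increasing sequence of sets with empty interior. Put $E_n=X\setminus\bigcup_{k>n}F_k$. Then
$$E_0\subseteq E_1\subseteq\cdots,\qquad \bigcup_nE_n=X,\qquad \operatorname{int}E_n=\emptyset\ \text{ for all }n. \tag{1}$$
The sets increase by definition. They cover $X$, because a point lies in at most one $F_k$, and then it lies in $E_n$ for all $n\ge k$ (a point in no $F_k$ lies in every $E_n$). Finally $X\setminus E_n\supseteq F_{n+1}$ is dense.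

**Step 2 (the topology).** We make every subset of every $E_n$ closed. Put
$$\mathcal D=\{Y\subseteq X:\ X\setminus Y\subseteq E_n\text{ for some }n\}.$$
If $X\setminus Y\subseteq E_n$ and $X\setminus Y'\subseteq E_m$, then $X\setminus(Y\cap Y')\subseteq E_{\max(n,m)}$, so $\mathcal D$ is closed under finite intersections. Each $Y\in\mathcal D$ contains some $X\setminus E_n$, so it is $\tau$-dense by (1). Hence the sets $U\cap Y$ with $U\in\tau$, $Y\in\mathcal D$ form a base of a topology $\tau'$. Since $X\in\mathcal D$, we have $\tau'\supseteq\tau$. If $C\subseteq E_n$, then $X\setminus C\in\mathcal D$ is $\tau'$-open, so $C$ is $\tau'$-closed. Thus all subsets of $E_n$ are closed, so $E_n$ is closed and discrete, and $\tau'$ is strictly $\sigma$-discrete.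

**Step 3 (connectedness).** We show that a $\tau'$-separation would produce a $\tau$-separation. Suppose $X=A\sqcup B$ with $A,B$ nonempty and $\tau'$-open. Put
$$A^*=\bigcup\{U\in\tau:\ U\cap Y\subseteq A\text{ for some }Y\in\mathcal D\}$$
and define $B^*$ in the same way from $B$. As $A$ is a union of basic sets, $A\subseteq A^*$, and likewise $B\subseteq B^*$. So $A^*,B^*$ are nonempty, $\tau$-open, and cover $X$. If they met, there would be $U,U'\in\tau$ and $Y,Y'\in\mathcal D$ with $U\cap Y\subseteq A$, $U'\cap Y'\subseteq B$ and $U\cap U'\ne\emptyset$. Since $Y\cap Y'\in\mathcal D$ is $\tau$-dense,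
$$\emptyset\ne U\cap U'\cap Y\cap Y'\subseteq A\cap B=\emptyset,$$
which is absurd. So $A^*,B^*$ separate $(X,\tau)$, contradicting its connectedness. $\square$

For $X=\mathbb R$ take $F_k=\mathbb Q+k\sqrt2$. These sets are dense, and they are disjoint because $(k-l)\sqrt2$ is irrational for $k\ne l$.

If $\tau$ is $T_1$ or Hausdorff, so is every finer topology. So in the presence of infinitely many disjoint dense sets we have a positive answer to the following two questions, which are asked in the paper "When Do Connected Spaces Have Nice Connected Preimages?" (http://www.ams.org/journals/proc/1998-126-11/S0002-9939-98-04476-1/S0002-9939-98-04476-1.pdf). A space is *Tychonoff* if it is $T_1$ and completely regular.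

* (a) Does every connected Hausdorff space $(X,\tau)$ have a topology $\tau'\supseteq\tau$ that is $\sigma$-discrete, connected and Hausdorff?
* (b) Does every connected Tychonoff space $(X,\tau)$ have a topology $\tau'\supseteq\tau$ that is $\sigma$-discrete, connected and Hausdorff?

It is known that every connected Tychonoff space with a countable network even has a finer topology that is Tychonoff, connected and strictly $\sigma$-discrete; we shall not need this.

What changes for a general connected space? It may not have even two disjoint dense sets. But Steps 2 and 3 never mention the $F_k$; they use only (1). So we should study (1).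

## 2. Almost-$\omega$-resolvable spaces: an exact criterion

**Definition.** A space is *crowded* if it has no isolated points. It is *resolvable* if it has two disjoint dense subsets, and *irresolvable* otherwise. It is *almost-$\omega$-resolvable*, abbreviated *a$\omega$r*, if there are sets $E_n$ as in (1).

By Step 1, infinitely many disjoint dense sets give a$\omega$r. The converse fails badly. Let $\mathcal U$ be a nonprincipal ultrafilter on $\omega$, and give $\omega$ the topology $\{\emptyset\}\cup\mathcal U$. It is $T_1$, because complements of points are in $\mathcal U$. It is crowded, and it is connected, because two nonempty open sets meet. A set is dense iff it meets every member of $\mathcal U$, that is, iff it is in $\mathcal U$; so there are no two disjoint dense sets. Yet $E_n=\{0,\dots,n\}$ shows that it is a$\omega$r.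

Now let $\kappa$ be a measurable cardinal and $\mathcal U$ a countably complete nonprincipal ultrafilter on $\kappa$, and again use the topology $\{\emptyset\}\cup\mathcal U$. As before, this is a connected $T_1$ space. If $\kappa=\bigcup_nE_n$, then some $E_n\in\mathcal U$ by countable completeness, and $E_n$ is open. So this space is not a$\omega$r. It is also far from Hausdorff. By the next theorem it has no connected $\sigma$-discrete refinement at all.

**Theorem A (ZFC).** For a connected $T_1$ space $(X,\tau)$ with $|X|\ge2$ the following are equivalent:

* (i) there is a connected $\sigma$-discrete $\tau'\supseteq\tau$;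
* (ii) there is a connected strictly $\sigma$-discrete $\tau'\supseteq\tau$;
* (iii) $(X,\tau)$ is a$\omega$r.

(If $\tau$ is Hausdorff, so is every finer $\tau'$.)

*Proof.* (iii)$\Rightarrow$(ii) is Steps 2 and 3 above, and (ii)$\Rightarrow$(i) is trivial.

For (i)$\Rightarrow$(iii) let $X=\bigcup_nD_n$ with each $D_n$ discrete in $\tau'$. The space $(X,\tau')$ is $T_1$ and connected with at least two points, so it is crowded: an isolated point would be open and closed. We use the following fact, which will return later:

*A discrete subset $D$ of a crowded $T_1$ space is nowhere dense.* $\quad(2)$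

Otherwise $O=\operatorname{int}\overline D\ne\emptyset$. Pick $d\in D\cap O$ and an open $W\subseteq O$ with $W\cap D=\{d\}$. Then $W\setminus\{d\}$ is open ($T_1$), nonempty (crowded), contained in $\overline D$, and disjoint from $D$. But a nonempty open subset of $\overline D$ meets $D$, a contradiction.

By (2), $E_n=D_0\cup\dots\cup D_n$ is a finite union of $\tau'$-nowhere dense sets, so it has empty $\tau'$-interior. A $\tau$-open subset of $E_n$ is $\tau'$-open, hence empty. So the $E_n$ satisfy (1) for $\tau$. $\square$

The two questions now ask whether connected Hausdorff, or Tychonoff, spaces are a$\omega$r. The rest of the lecture proves the following.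

**Theorem B.** If $0^\#$ does not exist, every crowded $T_1$ space is a$\omega$r. Hence every connected $T_1$ (respectively Hausdorff) space has a finer connected strictly $\sigma$-discrete $T_1$ (respectively Hausdorff) topology.

**Theorem C.** If ZFC + "there is a measurable cardinal" is consistent, so is ZFC + "there is a connected Tychonoff space $X$ with $|X|=2^\omega$, dense in a cube $[0,1]^\lambda$, such that whenever $X=\bigcup_nD_n$, some $D_n$ has nonempty interior". By Theorem A such an $X$ has no finer connected $\sigma$-discrete topology.

**Corollary D (ZFC).** A connected $T_1$ space in which every nonempty crowded subspace has a dense $\sigma$-discrete subset (e.g. a hereditarily separable space, in particular one with a countable network) has a finer connected strictly $\sigma$-discrete topology.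

So neither (a) nor (b) is decided by ZFC. If $0^\#$ does not exist, in particular if $V=L$, both answers are yes, so ZFC, if consistent, refutes neither. If ZFC + "there is a measurable cardinal" is consistent, then by Theorem C it is consistent with ZFC that both answers are no. The hypothesis of this second half cannot be dropped to nothing: by Theorem B, a failure of (a) or (b) implies that $0^\#$ exists. Spaces with at most one point are discrete, and we ignore them from now on.

## 3. Splitting dense sets until an ideal appears

Given a crowded $T_1$ space, the sensible plan is to manufacture the $F_k$ of Proposition 1: split $X$ into two dense sets, split one of the halves again, and so on. The plan stops exactly when some dense piece is irresolvable, as in the ultrafilter space on $\omega$. We now ask how bad a space must be if the plan stops and the space is not a$\omega$r for some other reason either. The answer is an ideal like the one dual to the countably complete ultrafilter above. We need four easy facts.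

**Fact 1.** The union of a disjoint family of open a$\omega$r subspaces is a$\omega$r. Take as $n$-th set the union of the $n$-th sets of the members. A nonempty open subset of it would meet some member of the family in a nonempty open subset of that member's $n$-th set.

**Fact 2.** If $Y$ is dense in $X$ and a$\omega$r via $(E_n)$, then $X$ is a$\omega$r via $E_n\cup(X\setminus Y)$. If $O\subseteq E_n\cup(X\setminus Y)$ is nonempty and open, then $O\cap Y$ is a nonempty open subset of $Y$ inside $E_n$, which is impossible.

**Fact 3.** A space with pairwise disjoint dense sets $F_1,F_2,\dots$ is a$\omega$r. This is Step 1 of Section 1, which did not use connectedness.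

**Fact 4.** The union of a disjoint family of open resolvable subspaces is resolvable: take unions of the respective dense sets. A space with a dense resolvable subspace is resolvable, since the two disjoint dense sets remain dense in the whole space.

**Lemma 2.** Let $X$ be crowded, $T_1$ and not a$\omega$r. Then there is a nonempty crowded subspace $Z\subseteq X$ such that $I=\{A\subseteq Z:\operatorname{int}_ZA=\emptyset\}$ is a proper $\sigma$-complete ideal containing all singletons, and $I$ is the ideal of nowhere dense subsets of $Z$.

**Step 1 (remove the a$\omega$r part).** We pass to an open set with no a$\omega$r open piece. Let $R$ be the union of a maximal disjoint family of nonempty open a$\omega$r subspaces of $X$. By Fact 1, $R$ is a$\omega$r; by Fact 2, it is not dense. So $W=X\setminus\overline R$ is nonempty and open. By maximality $W$ has no nonempty open a$\omega$r subset.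

**Step 2 (split until stuck).** We find a dense irresolvable subset of $W$. Put $E_0=W$. As long as $E_n$, which is dense in $W$, is resolvable, write $E_n=E_{n+1}\sqcup F_{n+1}$ with both parts dense in $E_n$, hence in $W$. If this never stopped, $F_1,F_2,\dots$ would be dense in $W$. They would be pairwise disjoint, because $F_{n+1}\subseteq E_n\subseteq E_k$ for $k\le n$ and $F_k\cap E_k=\emptyset$. By Fact 3, $W$ would be a$\omega$r, a contradiction. So some dense $E\subseteq W$ is irresolvable.

**Step 3 (remove the resolvable part).** We make irresolvability hereditary to open sets. Let $Q$ be the union of a maximal disjoint family of nonempty open resolvable subspaces of $E$. By Fact 4, $Q$ is resolvable and not dense in $E$. Let $Z=E\setminus\overline Q^{E}$. This is a nonempty open subset of $E$, and by maximality it has no nonempty resolvable open subset.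

**Step 4 ($Z$ is crowded and has no open a$\omega$r part).** Let $O\subseteq Z$ be nonempty and open in $Z$. Then $O$ is open in $E$, so $O=E\cap V'$ with $V'\subseteq W$ nonempty and open in $X$. As $E$ is dense in $W$, $O$ is dense in $V'$. Since $V'$ is not a$\omega$r, Fact 2 shows that $O$ is not a$\omega$r. If $O$ were a singleton $\{z\}$, then $V'\subseteq\overline{\{z\}}=\{z\}$, so $z$ would be isolated in $X$, contrary to crowdedness. So $Z$ is crowded, and all singletons are in $I$.

**Step 5 ($I$ consists of the nowhere dense sets).** This shows that $I$ is an ideal. Nowhere dense sets have empty interior. Conversely let $A\in I$ and suppose $O=\operatorname{int}_Z\overline A^{Z}\ne\emptyset$. Then $A\cap O$ is dense in $O$. Since $\operatorname{int}_ZA=\emptyset$, no nonempty open subset of $O$ is contained in $A$, so $O\setminus A$ is dense in $O$. Thus $O$ is resolvable, a contradiction to Step 3. So $I$ is the ideal of nowhere dense sets, which is proper as $Z\ne\emptyset$.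

**Step 6 ($I$ is $\sigma$-complete).** Let $A_n\in I$. Replacing them by finite unions we may assume $A_0\subseteq A_1\subseteq\cdots$. Suppose $O=\operatorname{int}_Z\bigcup_nA_n\neq\emptyset$. The sets $A_n\cap O$ increase, cover $O$, and have empty interior, so $O$ is a$\omega$r, contradicting Step 4. So $\bigcup_nA_n\in I$. $\square$

*Proof of Corollary D.* Let $X$ be as in D with $|X|\ge2$. It is crowded, being connected and $T_1$. Suppose it is not a$\omega$r, and take $Z,I$ from Lemma 2. By hypothesis $Z$ has a dense subset $\bigcup_nD_n$ with each $D_n$ discrete. By (2) each $D_n$ is nowhere dense in $Z$, so $D_n\in I$; by $\sigma$-completeness $\bigcup_nD_n\in I$ is nowhere dense in $Z$. A dense subset of a nonempty space is not nowhere dense, a contradiction. So $X$ is a$\omega$r and Theorem A applies. For the examples in parentheses: a countable set is a countable union of singletons, and a space with a countable network is hereditarily separable, since one can choose a point of the subspace from each network member that meets it. $\square$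

## 4. Without $0^\#$ every crowded $T_1$ space is a$\omega$r

The pair $(Z,I)$ of Lemma 2 has two features: $I$ is $\sigma$-complete, and every set outside $I$ contains a nonempty open set. When $I$ is dual to a countably complete ultrafilter, as for the measurable cardinal in Section 2, one forms an ultrapower and gets an elementary embedding. In general $I$ is not dual to an ultrafilter, but forcing produces an ultrafilter avoiding $I$. The danger is that its ultrapower is ill-founded, and the open sets will prevent this.

We recall what we use. $L$ is the constructible universe, with its canonical well-order $<_L$. A transitive proper class satisfying ZF + $V=L$ equals $L$, and $L$ is the same class in $V$ and in a generic extension $V[G]$. "$0^\#$ exists" means that for some limit ordinal $\alpha$ the structure $(L_\alpha,\in)$ has an uncountable set of indiscernibles. Only three textbook facts about it are used.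

* (K) Kunen's theorem: if there is a nontrivial elementary embedding $L\to L$ (definable from a set parameter), then $0^\#$ exists.
* (S) If $0^\#$ exists, every uncountable cardinal is inaccessible in $L$.
* (J) Jensen's covering lemma: if $0^\#$ does not exist, every uncountable set of ordinals is contained in a set in $L$ of the same cardinality.

For instance, (S) shows that $V=L$ excludes $0^\#$, since $\omega_1$ is a successor cardinal.

*Proof of Theorem B.* Suppose a crowded $T_1$ space is not a$\omega$r, and take $Z,I$ from Lemma 2. We show that $0^\#$ exists. Put $I^+=\mathcal P(Z)\setminus I$. Every nonempty open subset of $Z$ is in $I^+$, and every $A\in I^+$ has $\operatorname{int}A\ne\emptyset$ (all interiors in this proof are in $Z$).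

**Step 1 (a generic ultrafilter).** We force an ultrafilter avoiding $I$. Force with $I^+$ ordered by $\subseteq$, and let $G$ be generic. If $A,B\in G$, some $C\in G$ has $C\subseteq A\cap B$, so $A\cap B\in G$. For $Y\subseteq Z$ in $V$, the conditions $A$ with $A\subseteq Y$ or $A\cap Y=\emptyset$ are dense, because for $A\in I^+$ one of $A\cap Y,A\setminus Y$ is not in $I$. So $G$ contains $Y$ or $Z\setminus Y$, not both. Thus $G$ is an ultrafilter on $\mathcal P(Z)^V$ disjoint from $I$. Moreover, for $A\in I^+$ and $C\subseteq Z$ in $V$,
$$A\Vdash C\in\dot G\quad\Longrightarrow\quad A\setminus C\in I, \tag{3}$$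
since otherwise $A\setminus C$ is a condition below $A$ that forces the disjoint sets $A\setminus C$ and $C$ into $\dot G$.

In $V[G]$ we use $V$ as a predicate; the forcing theorem, and hence separation and replacement in $V[G]$, hold for formulas with this predicate.

**Step 2 (the ultrapower of $L$).** We build the structure that will be collapsed. Let $\mathrm{Ult}$ consist of the classes $[f]$ modulo $G$ of functions $f:Z\to L$ with $f\in V$ (represented by sets of elements of minimal rank), with $[g]\mathrel{\in_G}[f]$ iff $\{z:g(z)\in f(z)\}\in G$. Łoś's theorem,
$$\mathrm{Ult}\models\varphi([f_1],\dots,[f_m])\iff\{z:L\models\varphi(f_1(z),\dots,f_m(z))\}\in G,$$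
is proved by induction on $\varphi$. The set on the right is in $V$. Conjunction and negation use that $G$ is an ultrafilter on $\mathcal P(Z)^V$. For $\exists x\,\varphi$ choose in $V$, for each $z$ for which there is a witness, the $<_L$-least one. $\mathrm{Ult}$ is set-like: if $[g]\mathrel{\in_G}[f]$, change $g(z)$ to $\emptyset$ wherever $g(z)\notin f(z)$; this gives a function in $V$ from $Z$ into $\bigcup\operatorname{ran}f\cup\{\emptyset\}$ that equals $g$ modulo $G$, and such functions form a set.

**Step 3 (well-foundedness).** Here we use both features of $I$. Suppose $\mathrm{Ult}$ is ill-founded. Composing the functions of an infinite descending sequence with the rank function, we get functions into the ordinals. So there are $S\in I^+$ and names $\dot f_n$ such that $S$ forces: each $\dot f_n$ is a function in $V$ from $Z$ to the ordinals, and $\{z:\dot f_{n+1}(z)<\dot f_n(z)\}\in\dot G$ for all $n$. The aim is to find, in $V$, a single point $z$ at which the ordinals really descend.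

Working in $V$, let $\mathcal Q_n$ be the set of nonempty open $O\subseteq\operatorname{int}S$ for which there are $f_0^O,\dots,f_n^O\in V$ with
$$O\Vdash\dot f_k=f_k^O\ (k\le n)\qquad\text{and}\qquad f_n^O(z)<\dots<f_0^O(z)\ \text{ for all }z\in O .$$
The functions $f^O_k$ are determined by $O$.

*Every nonempty open $O'\subseteq\operatorname{int}S$ contains a member of $\mathcal Q_n$.* Choose a condition $A\subseteq O'$ that decides $\dot f_0,\dots,\dot f_n$ as $f_0,\dots,f_n$, and let $C=\{z\in A:f_n(z)<\dots<f_0(z)\}$. As $A\le S$, $A$ forces $A$ and the sets $\{z:f_{k+1}(z)<f_k(z)\}$, $k<n$, into $\dot G$, so $A\Vdash C\in\dot G$. By (3), $A\setminus C\in I$, so $C\in I^+$. Then $\operatorname{int}C$ is nonempty and open, lies in $O'$, and is a condition below $A$. So $\operatorname{int}C\in\mathcal Q_n$.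

Hence $\bigcup\mathcal Q_n$ is open and dense in $\operatorname{int}S$, and $\operatorname{int}S\setminus\bigcup\mathcal Q_n$ is nowhere dense, that is, in $I$. Since $I$ is $\sigma$-complete and $\operatorname{int}S\notin I$, there is $z\in\bigcap_n\bigcup\mathcal Q_n$. Pick $O_n\in\mathcal Q_n$ with $z\in O_n$. For $k\le n\le m$ the set $O_n\cap O_m$ contains $z$, so it is nonempty and open, hence a condition below both $O_n$ and $O_m$. It forces $f_k^{O_n}=\dot f_k=f_k^{O_m}$, so $f_k^{O_n}=f_k^{O_m}$. Therefore, for every $k$,
$$f_{k+1}^{O_{k+1}}(z)<f_k^{O_{k+1}}(z)=f_k^{O_k}(z),$$
an infinite descending sequence of ordinals in $V$, a contradiction. So $\mathrm{Ult}$ is well-founded. Note the use of topology: two positive sets with a common point need not be compatible, but two open sets with a common point are.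

**Step 4 (the embedding).** We collapse and check that something moves. By Łoś, the transitive collapse of $\mathrm{Ult}$ satisfies ZF + $V=L$, and it is a proper class since the constant functions with ordinal values are pairwise different modulo $G$. So it is $L$. Identify $[f]$ with its image under the collapse, and let $j:L\to L$ send $x$ to the class of the constant function with value $x$. By Łoś, $j$ is elementary.

$j$ moves an ordinal: let $h\in V$ be a bijection from $Z$ onto an ordinal $\theta$. If $j$ fixed all ordinals, then $[h]\in j(\theta)=\theta$, so $[h]=\delta=j(\delta)$ for some $\delta<\theta$. Then $\{z:h(z)=\delta\}\in G$. This set is a singleton, hence in $I$, a contradiction.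

**Step 5 (an embedding definable from a set).** The class $j$ was defined with the predicate $V$. To apply (K) in $(V[G],\in)$ we replace it by an embedding definable from a set. Let $\gamma$ be the least ordinal moved; as $j$ is order-preserving on the ordinals, $j(\gamma)>\gamma$. Let
$$D=\{Y\in\mathcal P(\gamma)\cap L:\ \gamma\in j(Y)\}\in V[G].$$
By elementarity $D$ is an ultrafilter on $\mathcal P(\gamma)\cap L$ (for instance, $\gamma\in D$ because $\gamma\in j(\gamma)$). It contains no singleton, since $j(\{\xi\})=\{\xi\}$ for $\xi<\gamma$. Form $\mathrm{Ult}(L,D)$ with the functions $f:\gamma\to L$ in $L$. Łoś's theorem and set-likeness hold as in Step 2. By elementarity, for $f,g:\gamma\to L$ in $L$,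
$$\{\xi<\gamma:f(\xi)\in g(\xi)\}\in D\iff j(f)(\gamma)\in j(g)(\gamma),$$
and the same with $=$ in place of $\in$. So $[f]_D\mapsto j(f)(\gamma)$ is well defined and preserves $\in$ and $\notin$, and $\mathrm{Ult}(L,D)$ is well-founded. As in Step 4 it collapses to $L$ and gives an elementary $i:L\to L$, definable in $(V[G],\in)$ from $D$. It is nontrivial: if $i$ fixed all ordinals, then $[\mathrm{id}]_D\in i(\gamma)=\gamma$, so $[\mathrm{id}]_D=\xi=i(\xi)$ for some $\xi<\gamma$, and $\{\xi\}\in D$, a contradiction. By (K), $0^\#$ exists in $V[G]$.

**Step 6 (back to $V$).** We show that $0^\#$ already exists in $V$. Let $\nu$ be a singular cardinal of $V$ with $\nu>|\mathcal P(Z)|$ and $\nu>\omega_1$. The forcing has size at most $|\mathcal P(Z)|<\nu$, so $\nu$ and $\nu^+$ remain cardinals in $V[G]$. By (S) in $V[G]$, $\nu^+$ is inaccessible in $L$. So $\rho:=(\nu^+)^L<\nu^+$.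

Suppose $0^\#$ does not exist in $V$. We work in $V$. Since $\nu<\rho<\nu^+$, we have $|\rho|=\nu$, so $\operatorname{cf}(\rho)\le\nu$; as $\operatorname{cf}(\rho)$ is regular and $\nu$ is singular, $\operatorname{cf}(\rho)<\nu$. Take a cofinal subset of $\rho$ of size $\operatorname{cf}(\rho)$ and add $\omega_1$ to it: this is an uncountable cofinal $Y\subseteq\rho$ with $|Y|<\nu$. By (J) there is $Y'\in L$ with $Y\subseteq Y'$ and $|Y'|<\nu$; intersecting with $\rho$ we may assume $Y'\subseteq\rho$. The order type of $Y'$ is below $\nu$. So in $L$ the ordinal $\rho$ has a cofinal subset of order type below $\nu<\rho$, and $\rho$ is singular in $L$. But $\rho$ is a successor cardinal in $L$, a contradiction. So $0^\#$ exists in $V$.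

We have shown: if $0^\#$ does not exist, every crowded $T_1$ space is a$\omega$r. Connected $T_1$ spaces with at least two points are crowded, so Theorem A gives the second sentence of Theorem B. $\square$

## 5. Cohen reals over a measurable cardinal: boxes that decide positive sets

For Theorem C we want a Tychonoff version of the ultrafilter space on a measurable cardinal. An ultrafilter is useless as a topology here, because a Hausdorff space with two points has disjoint nonempty open sets. So we destroy the ultrafilter gently: after adding Cohen reals, the sets positive for the ideal it generates will be controlled by the boxes of a large cube.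

Recall that a *normal* ultrafilter on $\kappa$ is a $\kappa$-complete nonprincipal ultrafilter closed under diagonal intersections; equivalently for such ultrafilters, every function that is regressive on a set in the ultrafilter is constant on a set in the ultrafilter. A measurable cardinal is inaccessible and carries a normal ultrafilter. If ZFC + "there is a measurable cardinal" is consistent, so is ZFC + GCH + "there is a measurable cardinal" (Silver: $L[U]\models$ GCH). So let $V\models$ "$\kappa$ is measurable and $2^\kappa=\kappa^+$", let $\mathcal U\in V$ be a normal ultrafilter on $\kappa$, let $\mathbb P=\mathrm{Fn}(\kappa\times\omega,2)$ be the set of finite partial functions from $\kappa\times\omega$ to $2$, ordered by reverse inclusion, and let $G$ be $\mathbb P$-generic. In $V[G]$ put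
$$I=\{A\subseteq\kappa:\ A\cap B=\emptyset\text{ for some }B\in\mathcal U\}.$$
For $A_i\subseteq\kappa$ ($i<\kappa$) the *diagonal union* is $\nabla_iA_i=\{\alpha<\kappa:\exists i<\alpha\ (\alpha\in A_i)\}$. For example, if $A_i=\{i+1\}$, it is the set of all successor ordinals below $\kappa$. Write $A\subseteq_IB$ for $A\setminus B\in I$. A *box* in $[0,1]^\Lambda$ is a nonempty set $\{x:x_\xi\in J_\xi\ (\xi\in s)\}$ with $s\subseteq\Lambda$ finite (its *support*) and $J_\xi$ relatively open intervals in $[0,1]$. If two boxes meet, their intersection is a box.

**Lemma 3.** In $V[G]$:

* (P1) $\kappa$ is regular uncountable, $2^\omega=\kappa$ (so $\kappa^\omega=\kappa$), and $2^\kappa=\kappa^+$.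
* (P2) $I$ is a proper $\kappa$-complete ideal containing all sets of size $<\kappa$, and $A_i\in I$ $(i<\kappa)$ implies $\nabla_iA_i\in I$.
* (P3) There are $h_\xi:\kappa\to[0,1]$ $(\xi<\kappa^+)$ such that, writing $E_B=\{\alpha:(h_\xi(\alpha))_{\xi<\kappa^+}\in B\}$ for boxes $B\subseteq[0,1]^{\kappa^+}$: every $E_B\notin I$, and every $A\notin I$ satisfies $E_B\subseteq_IA$ for some box $B$.
* (P4) There is no family of $\omega_1$ pairwise disjoint subsets of $\kappa$ not in $I$.

**Proof of (P1).** $\mathbb P$ is ccc, so cardinals and cofinalities are preserved, and $\kappa$ stays regular and uncountable. $\mathbb P$ has size $\kappa$, and $\kappa$ is inaccessible in $V$. Counting nice names for subsets of $\omega$ and of $\kappa$ gives $2^\omega\le(\kappa^\omega)^V=\kappa$ and $2^\kappa\le(\kappa^\kappa)^V=(2^\kappa)^V=\kappa^+$. The generic adds $\kappa$ distinct Cohen reals, so $2^\omega=\kappa$, and $\kappa^\omega=(2^\omega)^\omega=\kappa$.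

**Proof of (P2).** $I$ is closed under subsets. It is proper, since $\kappa\cap B=B\ne\emptyset$ for $B\in\mathcal U$. It is closed under finite unions: if $C_1\cap B_1=C_2\cap B_2=\emptyset$, then $C_1\cup C_2$ is disjoint from $B_1\cap B_2\in\mathcal U$. It contains bounded sets, because $\kappa\setminus\beta\in\mathcal U$ for $\beta<\kappa$; hence it contains sets of size $<\kappa$, which are bounded by regularity.

Let $A_i\in I$ and choose $B_i\in\mathcal U$ with $A_i\cap B_i=\emptyset$ ($i<\kappa$). The sequence $\langle B_i\rangle$ need not be in $V$, so we replace it by one that is. By ccc there is in $V$ a sequence of nonempty countable $\mathcal B_i\subseteq\mathcal U$ with $B_i\in\mathcal B_i$, namely the possible values of $B_i$ below a suitable condition. Then $B_i^*=\bigcap\mathcal B_i\in\mathcal U$, the sequence $\langle B_i^*\rangle$ is in $V$, and $B_i^*\subseteq B_i$. By normality $\{\alpha:\forall i<\alpha\ \alpha\in B_i^*\}\in\mathcal U$, and this set is disjoint from $\nabla_iA_i$. So $\nabla_iA_i\in I$.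

For $\kappa$-completeness let $\mu<\kappa$ and $A_i\in I$ for $i<\mu$; put $A_i=\emptyset$ for $i\ge\mu$. An $\alpha\ge\mu$ in $A_i$, $i<\mu$, lies in $\nabla_iA_i$. So $\bigcup_{i<\mu}A_i\subseteq\mu\cup\nabla_iA_i\in I$.

**Proof of (P3), step 1 (many columns of the generic function).** We attach to each $\alpha$ a family of $\kappa^+$ Cohen reals, using only columns with index at least $\alpha$. Work in $V$. Consider functions $f:\kappa\to\kappa$ with $f(\alpha)\ge\alpha$ for $\mathcal U$-almost all $\alpha$, modulo equality on a set in $\mathcal U$. There are at most $2^\kappa=\kappa^+$ classes, and more than $\kappa$: given $f_i$ ($i<\kappa$), choose $f(\alpha)\in[\alpha,\kappa)\setminus\{f_i(\alpha):i<\alpha\}$, and then $f$ differs from $f_i$ at all $\alpha>i$. Let $\{f_\xi:\xi<\kappa^+\}$ contain exactly one representative of each class. In $V[G]$ let $d_\xi(\alpha)\in2^\omega$ be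
$$d_\xi(\alpha)(n)=\Bigl(\bigcup G\Bigr)(f_\xi(\alpha),n),$$
and for a function $s$ from a finite subset of $\kappa^+$ to $2^{<\omega}$ let
$$D_s=\{\alpha:\ s(\xi)\subseteq d_\xi(\alpha)\ \text{ for all }\xi\in\operatorname{dom}s\}.$$

**Step 2 ($D_s\notin I$).** We show that $D_s$ meets each $B\in\mathcal U$. Given $p\in\mathbb P$, choose $\alpha\in B$ larger than all first coordinates of elements of $\operatorname{dom}p$, such that the $f_\xi(\alpha)$, $\xi\in\operatorname{dom}s$, are distinct and $\ge\alpha$. This is possible, since $\mathcal U$-almost all $\alpha$ qualify: distinct $f_\xi$ represent distinct classes, so they differ on a set in $\mathcal U$. Then $p$ says nothing about the columns $f_\xi(\alpha)$, and adding the values $s(\xi)(n)$ at $(f_\xi(\alpha),n)$ gives a condition below $p$ forcing $\alpha\in D_s$. By genericity $D_s\cap B\ne\emptyset$.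

**Step 3 (every $A\notin I$ satisfies $D_s\subseteq_IA$ for some $s$).** Here normality does the work. Let $p\Vdash\dot A\notin I$ and $p'\le p$. By density it suffices to find $r\le p'$ and $s$ with $r\Vdash D_s\subseteq_I\dot A$. The set
$$B=\{\alpha:\exists q\le p'\ \ q\Vdash\alpha\in\dot A\}\in V$$
is in $\mathcal U$: otherwise $\kappa\setminus B\in\mathcal U$, and since $p'\Vdash\dot A\subseteq B$, we would have $p'\Vdash\dot A\in I$. For $\alpha\in B$ choose in $V$ such a $q_\alpha\le p'$. We claim that there is $B'\subseteq B$ in $\mathcal U$ such that for $\alpha\in B'$:

* $q_\alpha\restriction(\alpha\times\omega)=r$ is constant;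
* the first coordinates $\ge\alpha$ of elements of $\operatorname{dom}q_\alpha$ are $\gamma_1(\alpha)<\dots<\gamma_k(\alpha)$, with $k$ constant;
* the finite partial functions $t_i=q_\alpha(\gamma_i(\alpha),\cdot)$ from $\omega$ to $2$ are constant;
* $\gamma_i(\alpha)=f_{\xi_i}(\alpha)$ for fixed $\xi_i$, which are distinct.

For the first item, map $\alpha>0$ to the largest first coordinate below $\alpha$ occurring in $\operatorname{dom}q_\alpha$, or to $0$ if there is none. This map is regressive, so it is constant with some value $m$ on a set in $\mathcal U$. There $q_\alpha\restriction(\alpha\times\omega)\in\mathrm{Fn}((m+1)\times\omega,2)$, a set of size $<\kappa$, and $\kappa$-completeness makes it constant on a set in $\mathcal U$. For the second and third items there are only countably many possibilities. For the fourth, extend $\gamma_i$ arbitrarily to $\kappa$; since $\gamma_i(\alpha)\ge\alpha$ for $\mathcal U$-almost all $\alpha$, it agrees with a unique $f_{\xi_i}$ on a set in $\mathcal U$. The $\xi_i$ are distinct, because $\gamma_1(\alpha)<\dots<\gamma_k(\alpha)$ on a set in $\mathcal U$.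

For large $\alpha\in B'$ we have $\operatorname{dom}p'\subseteq\alpha\times\omega$, so $p'\subseteq q_\alpha\restriction(\alpha\times\omega)=r$; hence $r\le p'$. Let $s$ have domain $\{\xi_1,\dots,\xi_k\}$, with $s(\xi_i)\in2^{<\omega}$ extending $t_i$. Suppose $r\in G$ and $\alpha\in B'\cap D_s$. Then for $n\in\operatorname{dom}t_i$,
$$\Bigl(\bigcup G\Bigr)(\gamma_i(\alpha),n)=d_{\xi_i}(\alpha)(n)=s(\xi_i)(n)=t_i(n).$$
Together with $r\subseteq\bigcup G$ this says that $q_\alpha$ is a finite subset of $\bigcup G$, so $q_\alpha\in G$ and $\alpha\in A$. Hence $r\Vdash D_s\cap B'\subseteq\dot A$, and so $r\Vdash D_s\subseteq_I\dot A$.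

**Step 4 (from $2^\omega$ to $[0,1]$).** We pass from the sets $D_s$ to boxes. Let $\varphi:2^\omega\to[0,1]$, $\varphi(t)=\sum_nt(n)2^{-n-1}$, and $h_\xi=\varphi\circ d_\xi$. For $u\in2^n$ let $[u]=\{t\in2^\omega:u\subseteq t\}$. Then $\varphi([u])$ is a closed dyadic interval of length $2^{-n}$, and for different $u,u'\in2^n$ the interior of $\varphi([u])$ is disjoint from $\varphi([u'])$. So if $\varphi(t)\in\operatorname{int}\varphi([u])$ (interior in $\mathbb R$), then $t\restriction n=u$.

Each $E_B$ contains some $D_s$: for $\xi$ in the support of $B$ take $s(\xi)$ with $\varphi([s(\xi)])\subseteq J_\xi$. Each $D_s$ contains some $E_B$: take $J_\xi=\operatorname{int}\varphi([s(\xi)])$ for $\xi\in\operatorname{dom}s$. So $E_B\notin I$ by Step 2, and the second half of (P3) follows from Step 3.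

**Proof of (P4).** Let $A_i$ ($i<\omega_1$) be pairwise disjoint and not in $I$, and choose boxes with $E_{B_i}\subseteq_IA_i$. If $i\ne j$ and $B_i\cap B_j\ne\emptyset$, then $B_i\cap B_j$ is a box and $E_{B_i\cap B_j}=E_{B_i}\cap E_{B_j}\subseteq_IA_i\cap A_j=\emptyset$, contradicting $E_{B_i\cap B_j}\notin I$. So the $B_i$ are pairwise disjoint, contradicting that $[0,1]^{\kappa^+}$ is ccc, as every product of separable spaces is. $\square$

## 6. The space: zeros that kill small sets, and points that hit closed sets

From now on we work in $V[G]$ and put $\lambda=\kappa^+$. The first candidate is the set of points $(h_\xi(\alpha))_{\xi<\lambda}$, $\alpha<\kappa$. By (P3) it is dense in the cube. If it is written as $\bigcup_nD_n$, then for some $n$ the set $A$ of all $\alpha$ whose point lies in $D_n$ is not in $I$, and $E_B\subseteq_IA$ for some box $B$. We want a box whose points are all in $D_n$, and here the argument stops, because $E_B\setminus A$ is only in $I$. The properties (P1)–(P4) alone cannot help. Indeed the set $N_0$ of successor ordinals is in $I$ (it is $\nabla_i\{i+1\}$). It has size $\kappa$, and by the Hewitt–Marczewski–Pondiczery theorem $[0,1]^{\kappa^+}$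 has a dense subset of size at most $\kappa$, since $\kappa^+\le2^\kappa$. If we redefine the $h_\xi$ on $N_0$ so that its points run through that dense set, the sets $E_B$ change only by sets in $I$, so (P1)–(P4) survive; but now every box contains points from $N_0\in I$.

The cure is simple: let $(A_\xi)_{\xi<\lambda}$ enumerate $I$ and set the $\xi$-th coordinate equal to $0$ on $A_\xi$. Then $\{x:x_\xi>\frac12\}$ avoids the points of $A_\xi$. But the space so obtained is not connected. Each $d_\xi(\alpha)$ is a column of $\bigcup G$, and by a density argument it is not eventually constant. As $\varphi(t)=\frac12$ only for $t=1000\dots$ and $t=0111\dots$, no $h_\xi$ takes the value $\frac12$. So the open sets $\{x_0<\frac12\}$ and $\{x_0>\frac12\}$ separate the dense set of these points.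

In a connected dense set every one of the $\kappa^+$ coordinates must take the value $\frac12$, with only $\kappa$ points available, and more complicated closed sets must be hit as well. Two devices do it. At stage $\xi$ we reserve a set $M_\xi\in I$ of points on which the $\xi$-th coordinate may be chosen freely, so as to hit closed sets depending on coordinates up to $\xi$. And we arrange that at later coordinates the points of $M_\xi$ mostly get the value $0$, so that what has been achieved is not spoiled. The set $\bigcup_{\eta<\xi}M_\eta$ of all earlier reserved points is a union of up to $\kappa$ sets and need not be in $I$, but a diagonal union is in $I$, and it omits only a bounded part of each $M_\eta$.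

**The recursion.** As $|I|\le2^\kappa=\lambda$, let $(A_\xi)_{\xi<\lambda}$ enumerate $I$, each element infinitely often. For $0<\xi<\lambda$ fix a surjection $e_\xi:\kappa\to\xi$. By recursion on $\xi<\lambda$ we define disjoint $N_\xi,M_\xi\in I$ and $g_\xi:\kappa\to[0,1]$ with
$$g_\xi=0\ \text{ on }N_\xi,\qquad g_\xi=h_\xi\ \text{ off }N_\xi\cup M_\xi. \tag{4}$$
Write $x_\alpha\restriction\xi=(g_\eta(\alpha))_{\eta<\xi}\in[0,1]^\xi$.

**Stage $\xi$, step 1 (the zeros).** Put $N_\xi=A_\xi\cup\nabla_{i<\kappa}M_{e_\xi(i)}$, and $N_0=A_0$. This is in $I$ by (P2).

**Stage $\xi$, step 2 (the closed sets to hit).** Let $\mathcal F_\xi$ be the set of closed $F\subseteq[0,1]^{\xi+1}$ of the form $F_0\times[0,1]^{(\xi+1)\setminus S}$, with $S\subseteq\xi+1$ countable, $\xi\in S$ and $F_0$ closed in $[0,1]^S$, whose projection $\pi(F)$ to $[0,1]^\xi$ has nonempty interior. There are at most $\kappa^\omega$ sets $S$, and $2^\omega$ closed subsets of the second countable space $[0,1]^S$, so $|\mathcal F_\xi|\le\kappa^\omega\cdot2^\omega=\kappa$.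

**Stage $\xi$, step 3 (many candidates for each $F$).** For $F\in\mathcal F_\xi$ fix a box $B_F\subseteq\pi(F)$ of $[0,1]^\xi$ and put
$$P_F=\{\alpha:x_\alpha\restriction\xi\in B_F\}\setminus N_\xi.$$
Since $B_F$ has finite support and each $g_\eta$ equals $h_\eta$ off a set in $I$, $P_F$ differs from $E_{B_F\times[0,1]^{\lambda\setminus\xi}}$ by a set in $I$. So $P_F\notin I$ by (P3), and $|P_F|=\kappa$ by (P2). By a recursion of length $\kappa$, in which fewer than $\kappa$ points have been used before each step, choose pairwise distinct
$$a_{F,i,\nu}\in P_F\qquad(F\in\mathcal F_\xi,\ i<\kappa,\ \nu<\omega_1).$$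

**Stage $\xi$, step 4 (a reserved set in $I$).** We need the reserved set to be in $I$, and this is why $\omega_1$ copies were chosen. The sets $M^\nu=\{a_{F,i,\nu}:F\in\mathcal F_\xi,\ i<\kappa\}$, $\nu<\omega_1$, are pairwise disjoint, so by (P4) some $M^\nu$ is in $I$. Let $M_\xi$ be this $M^\nu$. It is disjoint from $N_\xi$. For $a=a_{F,i,\nu}\in M_\xi$ choose $g_\xi(a)$ with $x_a\restriction(\xi+1)\in F$; this is possible as $x_a\restriction\xi\in B_F\subseteq\pi(F)$. The remaining values of $g_\xi$ are given by (4).

Put $x_\alpha=(g_\xi(\alpha))_{\xi<\lambda}$ and $X=\{x_\alpha:\alpha<\kappa\}\subseteq[0,1]^\lambda$. As a subspace of a cube, $X$ is Tychonoff. It has the following four properties.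

**Property 1.** For each box $B\subseteq[0,1]^\lambda$, $\{\alpha:x_\alpha\in B\}$ equals $E_B$ modulo $I$, so it is not in $I$. In particular $X$ is dense in $[0,1]^\lambda$, and $|X|\ge2$. Indeed $B$ has finite support and $g_\eta=h_\eta$ off a set in $I$.

**Property 2.** For $N\in I$ and a box $B$ there is a box $B'\subseteq B$ with $x_\alpha\notin B'$ for all $\alpha\in N$. Since $N$ occurs infinitely often in the enumeration, choose $\xi$ outside the support of $B$ with $A_\xi=N$. As $g_\xi=0$ on $N_\xi\supseteq N$, the box $B'=B\cap\{x:x_\xi>\frac12\}$ works.

**Property 3.** If $X=\bigcup_nD_n$, some $D_n$ has nonempty interior in $X$. The sets $\{\alpha:x_\alpha\in D_n\}$ cover $\kappa\notin I$, so by $\sigma$-completeness some $A=\{\alpha:x_\alpha\in D_n\}$ is not in $I$. By (P3) and Property 1 there is a box $B$ with $N=\{\alpha:x_\alpha\in B\}\setminus A\in I$. Take $B'\subseteq B$ from Property 2. If $x_\alpha\in B'$, then $\alpha\notin N$ and $x_\alpha\in B$, so $\alpha\in A$. Hence $\emptyset\ne B'\cap X\subseteq D_n$.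

**Property 4.** If $\xi<\lambda$, $F\in\mathcal F_\xi$ and $S'\subseteq(\xi,\lambda)$ is countable, there is $\alpha$ with $x_\alpha\restriction(\xi+1)\in F$ and $g_\eta(\alpha)=0$ for all $\eta\in S'$. The points of $M_\xi$ chosen for $F$ form a set of size $\kappa$, hence unbounded in $\kappa$. For $\eta\in S'$ we have $\xi<\eta$, so choose $i_\eta<\kappa$ with $e_\eta(i_\eta)=\xi$. If $\alpha\in M_\xi$ and $\alpha>i_\eta$, then $\alpha\in\nabla_iM_{e_\eta(i)}\subseteq N_\eta$, so $g_\eta(\alpha)=0$. As $\sup_{\eta\in S'}i_\eta<\kappa$, some point chosen for $F$ is above all $i_\eta$.

## 7. Connectedness of the space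

Before the general argument, suppose $X$ were separated by disjoint open sets that depend on two coordinates $\xi_0<\xi_1$ only. They give disjoint open $U,V\subseteq[0,1]^2$ with closed complement $F$, and no $(g_{\xi_0}(\alpha),g_{\xi_1}(\alpha))$ lies in $F$. The bottom edge $\{(y,0)\}$ misses $F$: otherwise $\{y:(y,0)\in F\}$ is a nonempty closed set of values at $\xi_0$, which gives a member of $\mathcal F_{\xi_0}$ (its projection to $[0,1]^{\xi_0}$ is everything), and Property 4 gives a point with $\xi_0$-th coordinate in it and $\xi_1$-th coordinate $0$. So the bottom edge lies, say, in $U$. The projection of $F$ to the first axis has empty interior: otherwise $F$ gives a member of $\mathcal F_{\xi_1}$ and is hit. So for a dense set of $u$ the vertical segment over $u$ misses $F$, starts in $U$, and therefore stays in $U$. Hence $U$ is dense and $V=\emptyset$. The general proof runs through countably many coordinates in the same way, with the Baire category theorem to handle all of them at once.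

**Step 1 (reduction to countably many coordinates).** Suppose $X$ is not connected. Then there are open $O_1,O_2\subseteq[0,1]^\lambda$ covering $X$, each meeting $X$, with $O_1\cap O_2\cap X=\emptyset$. As $X$ is dense, $O_1\cap O_2=\emptyset$. Put $U=\operatorname{int}\overline{O_1}\supseteq O_1$ and $V=\operatorname{int}\overline{O_2}\supseteq O_2$. They cover $X$. They are disjoint: $O_1\cap O_2=\emptyset$ gives $\overline{O_1}\cap O_2=\emptyset$, so $U\cap O_2=\emptyset$, so $U\cap\overline{O_2}=\emptyset$.

A maximal disjoint family of boxes contained in $O_i$ is countable by ccc, and its union is dense in $O_i$ by maximality. Each box has finite support, so these unions have the form $W_i\times[0,1]^{\lambda\setminus S}$ with $S\subseteq\lambda$ nonempty and countable (the same $S$ for $i=1,2$) and $W_i$ open in $[0,1]^S$. So $\overline{O_i}=\overline{W_i}\times[0,1]^{\lambda\setminus S}$ and $\operatorname{int}\overline{O_i}=(\operatorname{int}\overline{W_i})\times[0,1]^{\lambda\setminus S}$. Thus $U,V$ depend only on the coordinates in $S$, and from now on we regard them as open subsets of $[0,1]^S$. Let $F=[0,1]^S\setminus(U\cup V)$, a closed set. Since $U$ and $V$ cover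 $X$,
$$x_\alpha\restriction S\notin F\quad\text{for all }\alpha<\kappa. \tag{5}$$

**Step 2 (slices with zeros, and their projections).** We use Property 4 to show that $F$ is thin in a suitable sense. Let $S=\{\xi_i:i<\delta\}$ be the increasing enumeration, $0<\delta<\omega_1$. For $i\le\delta$ let $S_{<i}=\{\xi_k:k<i\}$, and for $i<\delta$ let $S_{\le i}=S_{<i}\cup\{\xi_i\}$. For a point $y$ defined on an initial part of $S$ let $(y,0)$ be its extension by $0$ to $S$. For $i<\delta$ put
$$F^i=\{y\in[0,1]^{S_{\le i}}:(y,0)\in F\},\qquad \Pi_i=\text{the projection of }F^i\text{ to }[0,1]^{S_{<i}}.$$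
As $y\mapsto(y,0)$ is continuous, $F^i$ is closed, hence compact, so $\Pi_i$ is closed.

*$\Pi_i$ has empty interior.* Otherwise consider $F^i\times[0,1]^{(\xi_i+1)\setminus S_{\le i}}$. It is closed, depends on the countable set $S_{\le i}\ni\xi_i$, and its projection to $[0,1]^{\xi_i}$ is $\Pi_i\times[0,1]^{\xi_i\setminus S_{<i}}$, which has nonempty interior. So it belongs to $\mathcal F_{\xi_i}$. Property 4 with $S'=\{\xi_k:i<k<\delta\}$ gives $\alpha$ with $x_\alpha\restriction S=(y,0)$ for some $y\in F^i$. Then $x_\alpha\restriction S\in F$, contradicting (5).

In particular $\Pi_0$, a subset of the one-point space $[0,1]^\emptyset$ with empty interior, is empty. So $F^0=\emptyset$, and the zero point $0$ of $[0,1]^S$ is not in $F$. By symmetry assume $0\in U$.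

**Step 3 (segments).** If $u\in[0,1]^{S_{<i}}\setminus\Pi_i$, the segment $\{(u,r,0):r\in[0,1]\}$, where $r$ is the coordinate at $\xi_i$, misses $F$. It is connected and covered by the disjoint open sets $U,V$, so it lies entirely in $U$ or entirely in $V$.

**Step 4 (a dense set of good points).** We collect the points to which Step 3 applies at every $i$. Let
$$\Gamma=\{x\in[0,1]^S:\ x\restriction S_{<i}\notin\Pi_i\ \text{ for all }i<\delta\}.$$
For each $i$ the complement of $\Pi_i$ is open and dense, and since projections are continuous and open, its preimage in $[0,1]^S$ is open and dense. As $\delta$ is countable, $\Gamma$ is dense by the Baire category theorem for the compact space $[0,1]^S$.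

**Step 5 (every good point is in $\overline U$).** Let $x\in\Gamma$. We show by induction on $i\le\delta$ that $(x\restriction S_{<i},0)\in\overline U$, and that it is in $U$ if $i<\delta$. We change the coordinates of the zero point into those of $x$, one at a time.

* $i=0$: the point is $0\in U$.
* Successor $i+1\le\delta$: we have $(x\restriction S_{<i},0)\in U$ by induction, as $i<\delta$, and this point is on the segment over $x\restriction S_{<i}\notin\Pi_i$ (with $r=0$). By Step 3 the whole segment is in $U$. Taking $r=x_{\xi_i}$ gives $(x\restriction S_{\le i},0)\in U$, and $S_{\le i}=S_{<i+1}$.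
* Limit $i\le\delta$: coordinate by coordinate, $(x\restriction S_{<i},0)=\lim_{k\to i}(x\restriction S_{<k},0)\in\overline U$. So it is not in $V$, which is open and disjoint from $U$. If $i<\delta$, then it is not in $F$ either, because $x\restriction S_{<i}\notin\Pi_i$ and the point lies on the segment over $x\restriction S_{<i}$. So it is in $U$.

For $i=\delta$ this says $x\in\overline U$.

**Step 6 (contradiction).** By Step 5, $\Gamma\subseteq\overline U$, and $\Gamma$ is dense, so $\overline U=[0,1]^S$. The open set $V$ is disjoint from $U$, hence empty. But $V\supseteq O_2\ne\emptyset$ (in the cube $[0,1]^\lambda$), a contradiction. So $X$ is connected.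

**Completion of the proof of Theorem C.** By Property 1 and Step 6, $X$ is a connected Tychonoff space, dense in $[0,1]^\lambda$, with at least two points. Property 3 is the statement about countable covers. It shows that $X$ is not a$\omega$r, since sets $E_n$ as in (1) would cover $X$, and one of them would have nonempty interior. By Theorem A, $X$ has no finer connected $\sigma$-discrete topology, Hausdorff or not. Finally $|X|\le\kappa=2^\omega$. Conversely, a coordinate function on the dense set $X$ is a nonconstant continuous real-valued function on a connected space, so its image is a nondegenerate interval, and $|X|\ge2^\omega$. $\square$
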